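\title{Inner products of independent subGaussian vectors in high dimension}

\begin{abstract}
Let $X$ and $Y$ be independent, centered, isotropic random vectors in $\mathbb{R}^d$ whose one-dimensional marginals have tails at most $e^{-\delta t^2}$, and let $W=\langle X,Y\rangle/\sqrt d$. We show that the odd moments of $W$ tend to zero as $d\to\infty$, uniformly over all such pairs. Hence $W$ is asymptotically symmetric, and for fixed $\varepsilon>0$ and $c>\frac12$ the event $\langle X,Y\rangle\le-\varepsilon\sqrt d$ has probability less than $c$ in large dimension. With $c=\frac23$ this proves a conjecture on ``lopsided'' subGaussian vectors. We also show that the limit laws of $W$ are exactly the Gaussian scale mixtures $\sqrt S\,Z$ with $S$ bounded and $\mathbb{E}S=1$, and we find the sharp constant in place of $\frac23$. The tool is an approximate Gaussian integration by parts formula, obtained by observing $X$ through Gaussian noise of small signal-to-noise ratio.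
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $|\cdot|$ is the Euclidean norm, $Z$ is a standard normal variable, and $\Phi$ and $\varphi$ are its distribution function and density. A random vector $X=(X_1,\dots,X_d)$ in $\mathbb{R}^d$ is \emph{centered} if $\mathbb{E}X_i=0$ for all $i$, and \emph{isotropic} if $\mathbb{E}X_i^2=1$ for all $i$ and $\mathbb{E}X_iX_j=0$ for $i\ne j$; equivalently, $\mathbb{E}\langle X,u\rangle\langle X,v\rangle=\langle u,v\rangle$ for all $u,v\in\mathbb{R}^d$.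

\begin{definition}\label{def:main}
Let $\delta,\varepsilon>0$. A random vector $X$ in $\mathbb{R}^d$ is \emph{$\delta$-subGaussian} if
\[
\mathbb{P}[\langle X,\theta\rangle>t]\le e^{-\delta t^2}\qquad\text{for all } t>0 \text{ and all }\theta\in\mathbb{R}^d\text{ with }|\theta|=1 .
\]
It is \emph{$\varepsilon$-lopsided} if, for an independent copy $Y$ of $X$,
\[
\mathbb{P}\big[\langle X,Y\rangle\le-\varepsilon\sqrt d\,\big]\ge\tfrac23 .
\]
\end{definition}

The following conjecture is posed in \cite{DR}.

\begin{quote}
\textbf{Conjecture.} For all $\varepsilon,\delta>0$ and all large $d$, there is no centered isotropic random vector in $\mathbb{R}^d$ that is both $\delta$-subGaussian and $\varepsilon$-lopsided.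
\end{quote}

The scale $\sqrt d$ comes from isotropy. If $X$ and $Y$ are independent, centered and isotropic, then $\mathbb{E}\langle X,Y\rangle=0$ and $\mathbb{E}\langle X,Y\rangle^2=\mathbb{E}|Y|^2=d$, so
\[
W=\frac{\langle X,Y\rangle}{\sqrt d}\qquad\text{has}\qquad \mathbb{E}W=0,\quad \mathbb{E}W^2=1 .
\]
A lopsided vector is one for which $W$ is below zero by a fixed fraction of its standard deviation most of the time. The first two moments do not forbid this: the variable equal to $-\varepsilon$ with probability $1/(1+\varepsilon^2)$ and to $1/\varepsilon$ otherwise has mean $0$ and variance $1$. Nor do the signs of higher moments. When $Y$ is a copy of $X$,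
\[
\mathbb{E}\langle X,Y\rangle^m=\sum_{i_1,\dots,i_m}\big(\mathbb{E}X_{i_1}\cdots X_{i_m}\big)^2\ge0
\]
for every $m$, which is compatible with a law that is usually slightly negative and occasionally large and positive.

The simplest cases point the other way. If the coordinates of $X$ are independent and identically distributed with a law that does not depend on $d$, then $W$ is a normalized sum of the independent variables $X_iY_i$, the central limit theorem gives $W\to Z$, and $\mathbb{P}[W\le-\varepsilon]\to\Phi(-\varepsilon)<\frac12$. If $X$ is a Gaussian vector multiplied by a random scalar, the limit of $W$ is no longer normal, but it is still symmetric (Example~\ref{ex:mix}). One is led to guess that $W$ is always asymptotically symmetric. The difficulty is that the hypotheses give no independence among coordinates. They only control the marginals $\langle X,\theta\rangle$, one direction at a time, and without this control lopsided vectors exist (Example~\ref{ex:lines}).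

The conjecture is true, and the equality of the laws of $X$ and $Y$ plays no role. Call $(X,Y)$ a \emph{$\delta$-admissible pair in dimension $d$} if $X$ and $Y$ are independent, centered, isotropic, $\delta$-subGaussian vectors in $\mathbb{R}^d$, possibly with different laws. We always write $W=\langle X,Y\rangle/\sqrt d$.

\begin{theorem}\label{thm:odd}
\begin{enumerate}
\item[(a)] For every odd $m\ge3$ and every $\delta>0$ there is $C=C(m,\delta)$ such that $|\mathbb{E}W^m|\le C\,d^{-1/(4(m-1))}$ for every $d$ and every $\delta$-admissible pair in dimension $d$.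
\item[(b)] For all $\varepsilon,\delta>0$ and $c>\frac12$ there is $d_0$ such that $\mathbb{P}[\langle X,Y\rangle\le-\varepsilon\sqrt d\,]<c$ for every $\delta$-admissible pair in dimension $d\ge d_0$.
\end{enumerate}
\end{theorem}

Part (b) with $c=\frac23$ and $Y$ a copy of $X$ is the Conjecture. The next two theorems are refinements and are not needed for it. The first describes all limit laws of $W$.

\begin{theorem}\label{thm:limits}
Fix $\delta>0$, let $d_n\to\infty$, let $(X_n,Y_n)$ be a $\delta$-admissible pair in dimension $d_n$, and put $W_n=\langle X_n,Y_n\rangle/\sqrt{d_n}$. Every subsequential weak limit of $W_n$ is the law of $\sqrt S\,Z$, where $Z\sim N(0,1)$ is independent of $S\ge0$, $\mathbb{E}S=1$, and $S\le32/\delta^2$ almost surely. Conversely, for every bounded $S\ge0$ with $\mathbb{E}S=1$, the law of $\sqrt S\,Z$ is such a limit for some $\delta>0$.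
\end{theorem}

Optimizing $\mathbb{P}[\sqrt S\,Z\le-\varepsilon]$ over $S$ gives the best constant in place of $\frac23$.

\begin{theorem}\label{thm:sharp}
Let $u_0>0$ be the unique solution of $\Phi(-u)=\frac u2\varphi(u)$ (numerically $u_0\approx1.19$), and put
\[
p^*(\varepsilon)=\Phi(-\varepsilon)\quad(\varepsilon\le u_0),\qquad p^*(\varepsilon)=\frac{u_0^2\,\Phi(-u_0)}{\varepsilon^2}\quad(\varepsilon\ge u_0).
\]
For all $\varepsilon,\delta>0$,
\[
\limsup_{d\to\infty}\ \sup_{(X,Y)}\ \mathbb{P}\big[\langle X,Y\rangle\le-\varepsilon\sqrt d\,\big]\le p^*(\varepsilon),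
\]
where the supremum is over $\delta$-admissible pairs in dimension $d$ and $\sup\emptyset=0$. If $\delta\le\min(\frac12,\frac{u_0}{2\varepsilon})$ this is an equality, even with $Y$ restricted to be an independent copy of $X$. Thus the Conjecture with $\frac23$ replaced by $c$ holds for every $c>p^*(\varepsilon)$, and for $c<p^*(\varepsilon)$ it fails for such $\delta$.
\end{theorem}

For $\varepsilon\le u_0$ the standard Gaussian vector is extremal. For larger $\varepsilon$ it is better to let $X$ vanish with positive probability and to spend the variance on the remaining event.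

\medskip
\noindent\textbf{The method.} A subGaussian vector cannot be noticeably correlated with any vector of bounded size that is computed from $o(d)$ nats of information about it. Observing $X$ through Gaussian noise of small signal-to-noise ratio reveals only such a small amount of information (Section~\ref{sec:info}). On the other hand $\mathbb{E}W^m=d^{-1/2}\mathbb{E}\langle X,Q\rangle$ with $Q=\mathbb{E}[W^{m-1}Y\mid X]$, and because $Q$ is an average over $Y$, noisy observations suffice to estimate it, up to one term that is linear in the noise. Section~\ref{sec:third} carries this out for $m=3$, where the linear term is negligible, and shows why it is not negligible for $m=4$. Removing it explicitly gives a formula that expresses the $m$th moment of $W$ through the $(m-2)$nd, as Gaussian integration by parts does (Section~\ref{sec:ibp}). The three theorems follow in Sections~\ref{sec:odd}--\ref{sec:sharp}.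

\section{Scale mixtures and simplices}\label{sec:examples}

The first example supplies every construction needed in Theorems~\ref{thm:limits} and~\ref{thm:sharp}; the other two mark the limits of Theorem~\ref{thm:odd}. We use the Mills ratio. Substituting $x=u+v$ in the Gaussian tail integral gives
\begin{equation}\label{eq:mills}
R(u):=\frac{\Phi(-u)}{\varphi(u)}=\int_0^\infty e^{-uv-v^2/2}\,dv .
\end{equation}
So $R$ is positive and strictly decreasing, $R(u)<1/u$ for $u>0$, and $R(0)=\sqrt{\pi/2}$. In particular $\mathbb{P}[Z>t]\le\varphi(t)R(0)=\frac12e^{-t^2/2}$ for $t\ge0$.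

\begin{example}[Gaussian scale mixtures]\label{ex:mix}
Let $b\ge1$, let $\alpha,\beta\ge0$ be random scalars with $\mathbb{E}\alpha^2=\mathbb{E}\beta^2=1$ and $\alpha^2,\beta^2\le b$, and let $G,G'\sim N(0,I_d)$, all four independent. Put $X=\alpha G$ and $Y=\beta G'$. These vectors are centered and isotropic. For a unit vector $\theta$, $\langle X,\theta\rangle$ has the law of $\alpha Z$, and $\mathbb{P}[\alpha Z>t]\le\mathbb{P}[\sqrt b\,Z>t]\le e^{-t^2/(2b)}$; the same holds for $Y$. So the pair is $\delta$-admissible for every $\delta\le1/(2b)$. Given $G'$, the variable $\langle G,G'\rangle$ is $N(0,|G'|^2)$, so $W$ has the law of $\alpha\beta Z\,|G'|/\sqrt d$. If the laws of $\alpha,\beta$ do not depend on $d$, the law of large numbers gives $W\to\alpha\beta Z$ in law. The limit has no atom except possibly at $0$, so $\mathbb{P}[W\le-\varepsilon]\to\mathbb{P}[\alpha\beta Z\le-\varepsilon]$.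
\end{example}

The natural source of negative inner products is the regular simplex. For $N\ge2$ let $P$ be the orthogonal projection of $\mathbb{R}^N$ onto the hyperplane orthogonal to $(1,\dots,1)$, identify this hyperplane with $\mathbb{R}^{N-1}$, and put $v_i=\sqrt N\,Pe_i$. Then
\[
|v_i|^2=N-1,\qquad\langle v_i,v_j\rangle=-1\ \ (i\ne j),\qquad\sum_iv_i=0,\qquad\frac1N\sum_iv_iv_i^T=P .
\]
So a uniformly random vertex is centered and isotropic in $\mathbb{R}^{N-1}$, and two independent vertices have inner product $-1$ with probability $1-1/N$. To reach $-\varepsilon\sqrt d$ one must add up about $\sqrt d$ such contributions.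

\begin{example}[The subGaussian hypothesis cannot be dropped]\label{ex:lines}
Let $p\ge13$ be prime and $n=\lceil p/4\rceil$, so that $p/4\le n\le p/3$. Index the vertices of the simplex with $N=p$ by $\mathbb{F}_p$. For $x=(x_1,x_2)$ uniform in $\mathbb{F}_p^2$ put $\ell_j(x)=x_1+jx_2$ and
\[
X=\big(v_{\ell_1(x)},\dots,v_{\ell_n(x)}\big)\in\mathbb{R}^d,\qquad d=n(p-1).
\]
For $j\ne k$ the map $x\mapsto(\ell_j(x),\ell_k(x))$ is a bijection of $\mathbb{F}_p^2$, so the blocks are uniform and pairwise independent, and $X$ is centered and isotropic. If $Y$ is a copy built from $y$, then $\ell_j(x)\ne\ell_j(y)$ for all $j$ with probability at least $1-n/p\ge\frac23$, and then $\langle X,Y\rangle=-n\le-\frac12\sqrt d$, because $n\ge(p-1)/4$. So $X$ is $\frac12$-lopsided. It is not uniformly subGaussian: if $z$ is one of its at most $p^2$ values, then $|z|=\sqrt d$ and $\mathbb{P}[\langle X,z/|z|\rangle>\frac12\sqrt d\,]\ge p^{-2}$, which forces $\delta\le8(\log p)/d$.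
\end{example}

\begin{example}[$\varepsilon$ cannot shrink like $d^{-1/2}$]\label{ex:small}
Let $d\ge10$, let $V$ be a uniform vertex of the simplex with $N=10$, let $G\sim N(0,I_{d-9})$, and let $r=0.05$. With probability $1-r$ set $X=((1-r)^{-1/2}V,0)$, and with probability $r$ set $X=(0,r^{-1/2}G)$. The scalings make both diagonal blocks of the covariance equal to the identity, and the off-diagonal block vanishes because one block of $X$ is always zero. So $X$ is centered and isotropic, and $\langle X,Y\rangle=-1/(1-r)\le-1$ with probability at least $0.95^2\cdot0.9>\frac23$.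

It is $\delta$-subGaussian with $\delta$ independent of $d$. Let $\theta$ be a unit vector and $T=3(1-r)^{-1/2}$, the norm of $X$ in the first case. For $t>T$ only the second case contributes, and $\mathbb{P}[\langle X,\theta\rangle>t]\le\frac r2e^{-rt^2/2}$. For $0<t\le T$, a function with mean zero on the ten vertices is positive on at most nine of them, so the tail is at most $(1-r)\frac9{10}+\frac r2=0.88$. Hence $\delta=\min(r/2,\,T^{-2}\log(1/0.88))$ works. The inequality that defines lopsidedness thus holds with $\varepsilon=d^{-1/2}$, while by Theorem~\ref{thm:odd} it is impossible in large dimension with $\varepsilon$ fixed.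
\end{example}

\section{Moment bounds and weak limits}\label{sec:moments}

From now on $C$ denotes a constant, possibly different at each occurrence, that depends only on $\delta$ and on integer exponents such as $m,k,p$ (and on $A$ where indicated), never on the dimension, the laws, or the parameters $\tau,\kappa$ below. We write $\|U\|_q=(\mathbb{E}|U|^q)^{1/q}$ and
\[
K^2=8/\delta .
\]

\begin{lemma}\label{lem:mom}
Let $(X,Y)$ be a $\delta$-admissible pair in dimension $d$ and let $p\ge1$ be an integer.
\begin{enumerate}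
\item[(a)] $\mathbb{E}\langle X,\theta\rangle^{2p}\le2\,p!\,\delta^{-p}$ for every unit vector $\theta$, and $\mathbb{E}(|X|^2/d)^p\le2\,p!\,\delta^{-p}$.
\item[(b)] $\mathbb{E}e^{\langle X,\theta\rangle}\le e^{K^2|\theta|^2/2}$ for every $\theta\in\mathbb{R}^d$.
\item[(c)] $\mathbb{E}W^{2p}\le2\,p!\,\delta^{-p}\,\mathbb{E}(|Y|^2/d)^p\le4(p!)^2\delta^{-2p}$.
\end{enumerate}
Parts (a) and (b) also hold for $Y$.
\end{lemma}

\begin{proof}
(a) Put $\xi=\langle X,\theta\rangle$. Definition~\ref{def:main} for $\theta$ and $-\theta$ gives $\mathbb{P}[|\xi|>t]\le2e^{-\delta t^2}$, so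
\[
\mathbb{E}\xi^{2p}=\int_0^\infty2pt^{2p-1}\mathbb{P}[|\xi|>t]\,dt\le4p\int_0^\infty t^{2p-1}e^{-\delta t^2}dt=2\,p!\,\delta^{-p}.
\]
By convexity $(|X|^2/d)^p\le\frac1d\sum_iX_i^{2p}$, which gives the second bound.

(b) Let $s=|\theta|>0$, $\xi=\langle X,\theta\rangle/s$ and $r=s^2/\delta$; the claim is $\mathbb{E}e^{s\xi}\le e^{4r}$. By (a), $\mathbb{E}e^{\lambda\xi^2}\le1+2\sum_{p\ge1}(\lambda/\delta)^p$ for $0\le\lambda<\delta$. Suppose first that $r\le\frac12$. We have $e^x\le x+e^{x^2}$ for all real $x$: for $x\le1$ because $e^x\le1+x+x^2$, and for $x\ge1$ because $x\le x^2$. Since $\mathbb{E}\xi=0$,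
\[
\mathbb{E}e^{s\xi}\le\mathbb{E}e^{s^2\xi^2}\le1+\frac{2r}{1-r}\le1+4r\le e^{4r}.
\]
If $r>\frac12$, use $s\xi\le\frac{s^2}{2\delta}+\frac{\delta\xi^2}2$ and $\mathbb{E}e^{\delta\xi^2/2}\le1+2\sum_{p\ge1}2^{-p}=3$. This gives $\mathbb{E}e^{s\xi}\le3e^{r/2}\le e^{4r}$, because $e^{7r/2}>e^{7/4}>3$.

(c) Condition on $Y$ and apply (a) to $X$ in the direction of $Y$; then apply (a) to $Y$.
\end{proof}

Part (a) with $p=1$ shows that admissible pairs exist only for $\delta\le2$, which is the reason for the convention $\sup\emptyset=0$ in Theorem~\ref{thm:sharp}.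

We pass from moments to laws by three standard facts. First, if $\sup_n\mathbb{E}|U_n|^k<\infty$ for every $k$, then the laws of $U_n$ are tight, so every subsequence has a further subsequence that converges in law; and if $U_n\to U$ in law then $\mathbb{E}U_n^k\to\mathbb{E}U^k$ for every $k$, by uniform integrability. Second, the portmanteau theorem: if $U_n\to U$ in law then $\limsup_n\mathbb{P}[U_n\in B]\le\mathbb{P}[U\in B]$ for closed $B$. Third, a law with a finite exponential moment is determined by its moments; we record the form that we need.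

\begin{lemma}\label{lem:det}
Let $(X_n,Y_n)$ be $\delta$-admissible pairs and suppose $W_n\to W_\infty$ in law. Then $\mathbb{E}W_n^k\to\mathbb{E}W_\infty^k$ for all $k$, and every random variable $U$ with the same moments as $W_\infty$ has the law of $W_\infty$.
\end{lemma}

\begin{proof}
The moments converge by Lemma~\ref{lem:mom}(c) and the first fact. Since $(p!)^2\le(2p)!$, we get $\mathbb{E}U^{2p}=\mathbb{E}W_\infty^{2p}\le4(2p)!\,\delta^{-2p}$, so for $0<\lambda<\delta$
\[
\mathbb{E}e^{\lambda|U|}\le2\,\mathbb{E}\cosh(\lambda U)\le2+8\sum_{p\ge1}(\lambda/\delta)^{2p}<\infty,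
\]
and the same bound holds for $W_\infty$. Hence the characteristic functions of $U$ and $W_\infty$ extend analytically to the strip $|\operatorname{Im}z|<\delta$. Their Taylor coefficients at $0$ are given by the moments, so they coincide.
\end{proof}

\section{Gaussian observations carry little information}\label{sec:info}

Fix a $\delta$-admissible pair $(X,Y)$ in dimension $d$, and let $Y'$ be a copy of $Y$ independent of $(X,Y)$. Put
\[
W'=\langle X,Y'\rangle/\sqrt d,\qquad V=\langle Y,Y'\rangle/\sqrt d .
\]
The pairs $(X,Y')$ and $(Y,Y')$ are admissible, so all moments of $W,W',V$ are bounded by constants.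

An \emph{observation of precision $\tau>0$} is a vector $\hat x=X+\xi$ with noise $\xi\sim N(0,\tau^{-1}I_d)$. All noises are independent of each other and of $(X,Y,Y')$. The letter $F$ denotes a finite, possibly empty, family of observations, and the \emph{precision} of $F$ is the sum of the precisions of its members. Thus $(Y,Y')$ is independent of $X$ and all observations. We write $\mathbb{E}_Y$ for the expectation over $Y$ and $Y'$ alone, that is, conditional on $X$ and all observations. Small precision means large noise: the signal has $\mathbb{E}|X|^2=d$ and the noise has $\mathbb{E}|\xi|^2=d/\tau$.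

Recall that for probability measures $\nu\ll\mu$ with density $\rho=d\nu/d\mu$, the relative entropy is $\mathrm{KL}(\nu\|\mu)=\mathbb{E}_\nu\log\rho\in[0,\infty]$. The Donsker--Varadhan inequality states that
\begin{equation}\label{eq:DV}
\mathbb{E}_\nu h\le\mathrm{KL}(\nu\|\mu)+\log\mathbb{E}_\mu e^h
\end{equation}
for $\nu$-integrable $h$. When the relative entropy is finite it follows from Jensen's inequality: $\mathbb{E}_\mu e^h\ge\mathbb{E}_\nu[e^h/\rho]\ge\exp(\mathbb{E}_\nu h-\mathrm{KL}(\nu\|\mu))$.

\begin{lemma}\label{lem:info}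
If $F$ has precision $\kappa$, then $\mathbb{E}\,|\mathbb{E}[X\mid F]|^2\le2K^2\kappa d$.
\end{lemma}

\begin{proof}
Let $\mu$ be the law of $X$. The proof has two halves: moving the mean of $\mu$ costs relative entropy, and $F$ provides little of it.

Let $\nu\ll\mu$ have mean $a$. For a unit vector $u$ and $s>0$, \eqref{eq:DV} with $h(x)=s\langle u,x\rangle$ and Lemma~\ref{lem:mom}(b) give $s\langle u,a\rangle\le\mathrm{KL}(\nu\|\mu)+K^2s^2/2$. If $a\neq0$, take $u=a/|a|$ and $s=|a|/K^2$. This yields
\begin{equation}\label{eq:cost}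
|a|^2\le2K^2\,\mathrm{KL}(\nu\|\mu).
\end{equation}

Now let $F=(\hat x_i)$ with $\hat x_i=X+\xi_i$ of precision $\tau_i$. Let $p(F|x)=\prod_i(\tau_i/2\pi)^{d/2}e^{-\tau_i|\hat x_i-x|^2/2}$ be the density of $F$ given $X=x$, and $p(F)=\int p(F|x)\,d\mu(x)$. By Bayes' formula the conditional law $\mu_F$ of $X$ given $F$ has $\mu$-density $p(F|x)/p(F)$, so $\mathrm{KL}(\mu_F\|\mu)=\mathbb{E}[\log(p(F|X)/p(F))\mid F]$. Let $X'$ be a copy of $X$ independent of $(X,F)$. Jensen's inequality gives $\log p(F)\ge\mathbb{E}[\log p(F|X')\mid F]$, and therefore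
\begin{align*}
\mathbb{E}\,\mathrm{KL}(\mu_F\|\mu)&\le\mathbb{E}\big[\log p(F|X)-\log p(F|X')\big]\\
&=\sum_i\frac{\tau_i}2\,\mathbb{E}\big[|\xi_i+X-X'|^2-|\xi_i|^2\big]=\sum_i\frac{\tau_i}2\,\mathbb{E}|X-X'|^2=\kappa d .
\end{align*}
Apply \eqref{eq:cost} to $\nu=\mu_F$, whose mean is $\mathbb{E}[X\mid F]$, and take expectations.
\end{proof}

The quantity $\mathbb{E}\,\mathrm{KL}(\mu_F\|\mu)$ is the mutual information of $X$ and $F$, measured in nats. Inequality \eqref{eq:cost} is where the subGaussian hypothesis is decisive. In Example~\ref{ex:lines}, taking for $\nu$ the point mass at a value of $X$ gives $|a|^2=d$ with relative entropy at most $2\log p$: a few nats determine the whole vector.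

We use the lemma in the following form. If $U$ is a square-integrable vector that is a function of $F$, then $\mathbb{E}\langle X,U\rangle=\mathbb{E}\langle\mathbb{E}[X\mid F],U\rangle$, and the Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:decor}
\frac1{\sqrt d}\,\big|\mathbb{E}\langle X,U\rangle\big|\le(2K^2\kappa)^{1/2}\big(\mathbb{E}|U|^2\big)^{1/2}.
\end{equation}
Vectors of bounded size arise from isotropy. If $h$ is a square-integrable scalar function of $Y$, $X$ and observations, then
\begin{equation}\label{eq:iso}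
|\mathbb{E}_Y[hY]|=\sup_{|\theta|=1}\mathbb{E}_Y[h\langle Y,\theta\rangle]\le(\mathbb{E}_Yh^2)^{1/2},
\end{equation}
although $|Y|$ itself is of order $\sqrt d$. Together these give the case of the first power of $W$.

\begin{lemma}\label{lem:base}
If $F$ has precision $\kappa$ and $g=g(F,Y)\in L^2$, then $|\mathbb{E}[gW]|\le(2K^2\kappa)^{1/2}\|g\|_2$.
\end{lemma}

\begin{proof}
We have $\mathbb{E}[gW]=d^{-1/2}\mathbb{E}\langle X,U\rangle$ with $U=\mathbb{E}_Y[g(F,Y)Y]$, which is a function of $F$ because $Y$ is independent of $(X,F)$. By \eqref{eq:iso}, $\mathbb{E}|U|^2\le\|g\|_2^2$. Apply \eqref{eq:decor}.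
\end{proof}

\section{The third and the fourth moment}\label{sec:third}

For any $m$ we can write
\[
\mathbb{E}W^m=\frac1{\sqrt d}\,\mathbb{E}\langle X,Q\rangle,\qquad Q=\mathbb{E}_Y[W^{m-1}Y],
\]
and $\mathbb{E}|Q|^2\le\mathbb{E}W^{2m-2}\le C$ by \eqref{eq:iso}. If $Q$ were a function of observations of small precision, \eqref{eq:decor} would make $\mathbb{E}W^m$ small. But $Q$ is a polynomial of degree $m-1$ in $X$. The idea is to replace each of the $m-1$ copies of $X$ by its own independent observation, which gives an unbiased estimator of $Q$, and to ask whether the estimator is still of bounded size.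

\medskip
\noindent\textbf{The case $m=3$.} Let $\hat x_i=X+\xi_i$, $i=1,2$, have precision $\tau\le1$, and put $\hat Q=\frac1d\mathbb{E}_Y[\langle\hat x_1,Y\rangle\langle\hat x_2,Y\rangle Y]$. Expanding,
\[
\hat Q=Q+\frac{M\xi_1}{\sqrt d}+\frac{M\xi_2}{\sqrt d}+R,\qquad M=\mathbb{E}_Y[W\,YY^T],\qquad R=\frac1d\,\mathbb{E}_Y[\langle\xi_1,Y\rangle\langle\xi_2,Y\rangle Y].
\]
Given $X$ the last three terms have mean zero, so $\mathbb{E}\langle X,\hat Q\rangle=\mathbb{E}\langle X,Q\rangle$. Squared norms of averages over $Y$ are computed with the independent copy $Y'$. Write $\|\cdot\|_{\mathrm{HS}}$ for the Hilbert--Schmidt (Frobenius) norm, whose inner product satisfies $\langle YY^T,Y'Y'^T\rangle=\langle Y,Y'\rangle^2=dV^2$. Since $\mathbb{E}\langle\xi_i,y\rangle\langle\xi_i,y'\rangle=\tau^{-1}\langle y,y'\rangle$,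
\[
\mathbb{E}|R|^2=\frac{1}{\tau^2d^2}\,\mathbb{E}\langle Y,Y'\rangle^3=\frac{\mathbb{E}V^3}{\tau^2\sqrt d},\qquad
\frac1d\,\mathbb{E}|M\xi_i|^2=\frac{\mathbb{E}\|M\|_{\mathrm{HS}}^2}{\tau d}=\frac{\mathbb{E}[WW'V^2]}{\tau}.
\]
The first quantity is small when $d$ is large compared with $1/\tau$. For the second, isotropy of $X$ gives $\mathbb{E}[WW'\mid Y,Y']=\langle Y,Y'\rangle/d=V/\sqrt d$, so it equals $\mathbb{E}V^3/(\tau\sqrt d)$. Hence $\mathbb{E}|\hat Q|^2\le C(1+\tau^{-2}d^{-1/2})$. Since $\hat Q$ is a function of a family of precision $2\tau$, \eqref{eq:decor} gives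
\[
|\mathbb{E}W^3|\le C\tau^{1/2}\big(1+\tau^{-2}d^{-1/2}\big)^{1/2},
\]
and $\tau=d^{-1/4}$ yields $|\mathbb{E}W^3|\le Cd^{-1/8}$. This is Theorem~\ref{thm:odd}(a) for $m=3$.

\medskip
\noindent\textbf{The case $m=4$.} The argument must break down, since $\mathbb{E}W^4\ge1$. The terms with at least two noise factors are again small, as Lemma~\ref{lem:noise} below shows, and the culprit is the linear term $M\xi_i/\sqrt d$, now with $M=\mathbb{E}_Y[W^2YY^T]$. Indeed $\mathbb{E}\operatorname{tr}M=\mathbb{E}[W^2|Y|^2]=\mathbb{E}|Y|^4/d\ge d$, so $\mathbb{E}\|M\|_{\mathrm{HS}}^2\ge(\mathbb{E}\operatorname{tr}M)^2/d\ge d$. The linear term has second moment at least $1/\tau$, and this cancels the gain $\tau^{1/2}$ in \eqref{eq:decor}. For odd $m\ge5$ the second moment of the linear term is $\tau^{-1}\mathbb{E}[(WW')^{m-2}V^2]$, which isotropy no longer evaluates, and the moment bounds give only $C/\tau$.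

So the linear term has to be removed, and what it leaves behind can be guessed from the Gaussian case. If $X\sim N(0,I_d)$, the formula $\mathbb{E}[X_ih(X)]=\mathbb{E}\,\partial_ih(X)$, applied given $Y$ to $h=W^{m-1}Y_i$, yields
\[
\mathbb{E}W^m=(m-1)\,\mathbb{E}\big[W^{m-2}\,|Y|^2/d\big],\qquad\text{and}\qquad|Y|^2/d=\mathbb{E}[W^2\mid Y].
\]
In general $\mathbb{E}[W^2\mid Y]$ is not the right conditional variance. In Example~\ref{ex:mix} with $\beta=1$ we have $\mathbb{E}W^4\to3\,\mathbb{E}\alpha^4$, whereas $3\,\mathbb{E}[W^2|Y|^2/d]=3\,\mathbb{E}(|Y|^2/d)^2\to3$. The variance must be allowed to know $\alpha$. An observation of any fixed precision reveals it, because $|\hat x|^2/d\to\alpha^2+1/\tau$ as $d\to\infty$. This suggests the variable $S=\mathbb{E}[W^2\mid F,Y]$ with $F$ of small precision. It also shows what an induction requires: after one step we face $\mathbb{E}[SW^{m-2}]$, so the formula must be proved with a weight $g(F,Y)$.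

\section{Approximate integration by parts}\label{sec:ibp}

We first compute the size of the noise terms in general. Write $Y^{\otimes1}=Y$ and $Y^{\otimes2}=YY^T$, with the Euclidean and the Hilbert--Schmidt inner product respectively, so that $\langle Y^{\otimes r},Y'^{\otimes r}\rangle=\langle Y,Y'\rangle^r=d^{r/2}V^r$. In the next lemma $|\cdot|$ is the corresponding norm.

\begin{lemma}\label{lem:noise}
Let $F$ be a family of observations, $g=g(F,Y)$ with $\|g\|_8\le A$, $r\in\{1,2\}$, $n\ge1$, and let $X+\eta_1,\dots,X+\eta_n$ be further observations of precision $\tau$. For $J\subseteq\{1,\dots,n\}$ put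
\[
T_J=\mathbb{E}_Y\Big[g\,W^{n-|J|}\prod_{j\in J}\frac{\langle\eta_j,Y\rangle}{\sqrt d}\;Y^{\otimes r}\Big].
\]
Then
\[
\mathbb{E}_Y\Big[g\prod_{j=1}^n\frac{\langle X+\eta_j,Y\rangle}{\sqrt d}\;Y^{\otimes r}\Big]=\sum_JT_J,
\]
$\mathbb{E}[T_J\mid X,F]=0$ for $J\ne\emptyset$, $\mathbb{E}\langle T_J,T_{J'}\rangle=0$ for $J\ne J'$, and
\[
\mathbb{E}|T_J|^2\le C(n,\delta,A)\,\tau^{-|J|}\,d^{(r-|J|)/2}.
\]
\end{lemma}

\begin{proof}
All factors other than $g$ have finite moments of every order, so H\"older's inequality makes every expression below integrable and justifies Fubini's theorem. The identity is the expansion of the product. Neither $g$ nor $W$ involves the $\eta_j$. Thus $T_J$ is linear in $\eta_j$ for $j\in J$ and does not depend on $\eta_j$ for $j\notin J$. Integrating over some $\eta_j$ with $j\in J$ gives the first vanishing. If $J\ne J'$, some $j$ lies in exactly one of the two sets, $\langle T_J,T_{J'}\rangle$ is linear in $\eta_j$, and integrating over $\eta_j$ gives the second. For the norm let $a=|J|$ and $g'=g(F,Y')$. Writing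 one of the two factors of $|T_J|^2$ with $Y'$ and integrating over each $\eta_j$,
\begin{align*}
\mathbb{E}|T_J|^2&=\mathbb{E}\Big[gg'(WW')^{n-a}\Big(\frac{\langle Y,Y'\rangle}{\tau d}\Big)^a\langle Y,Y'\rangle^r\Big]\\
&=\tau^{-a}d^{(r-a)/2}\,\mathbb{E}\big[gg'(WW')^{n-a}V^{a+r}\big].
\end{align*}
By H\"older's inequality with $\frac48+\frac12=1$, the last expectation is at most $\|g\|_8^2\,\|W^{n-a}\|_8^2\,\|V^{a+r}\|_2\le C$.
\end{proof}

Each noise factor costs $\tau^{-1}$ and gains $d^{-1/2}$. For the vector $Q$ ($r=1$) we need terms of bounded size, and a single noise factor is just not enough. For the matrix $M$ ($r=2$) the relevant scale is $d$, and every noise term is at most of order $d^{1/2}$ for fixed $\tau$. So $M$ can be estimated from observations, and the estimate can be used to cancel the linear term of $\hat Q$.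

\begin{proposition}\label{prop:ibp}
Let $m\ge3$, $\tau\in(0,1]$, let $F$ have precision $\kappa$, and let $g=g(F,Y)$ with $\|g\|_8\le A$. Let $F^+$ be $F$ together with $m-2$ further observations of precision $\tau$, and put $S=\mathbb{E}[W^2\mid F^+,Y]$. Then
\[
\Big|\mathbb{E}[gW^m]-(m-1)\,\mathbb{E}[g\,S\,W^{m-2}]\Big|\le C(m,\delta,A)\,(\kappa+2m\tau)^{1/2}\big(1+\tau^{-(m-1)}d^{-1/2}\big)^{1/2}.
\]
\end{proposition}

\begin{proof}
Here $C=C(m,\delta,A)$. Put
\[
Q=\mathbb{E}_Y[gW^{m-1}Y],\qquad M=\mathbb{E}_Y[gW^{m-2}YY^T].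
\]
Both are functions of $(X,F)$, and $\mathbb{E}[gW^m]=d^{-1/2}\mathbb{E}\langle X,Q\rangle$. We use two separate groups of new observations. The $m-2$ observations $\hat x_j'$ that were added to form $F^+$ serve to estimate $M$. A second group $\hat x_i=X+\xi_i$, $1\le i\le m-1$, also of precision $\tau$, serves to estimate $Q$. The separation makes the noises $\xi_i$ independent of the estimate of $M$. Let $F'=(F^+,\hat x_1,\dots,\hat x_{m-1})$; its precision is $\kappa'=\kappa+(2m-3)\tau$.

\medskip
\noindent\emph{Step 1: estimating $M$.} Let $\hat M=\mathbb{E}_Y[g\prod_{j=1}^{m-2}(\langle\hat x_j',Y\rangle/\sqrt d)\,YY^T]$, a function of $F^+$. In Lemma~\ref{lem:noise} with $r=2$ and $n=m-2$ the term $T_\emptyset$ is $M$, so $M\in L^2$ and, using $\tau\le1$,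
\[
\mathbb{E}\|M-\hat M\|_{\mathrm{HS}}^2=\sum_{J\ne\emptyset}\mathbb{E}|T_J|^2\le C\tau^{-(m-2)}d^{1/2}.
\]
We shall need the operator norm of the estimate, which is not apparent for $\hat M$. We therefore use $M_*=\mathbb{E}[M\mid F^+]$ instead. Conditional expectation is the best $L^2$ approximation by functions of $F^+$, so
\begin{equation}\label{eq:Merr}
\frac1d\,\mathbb{E}\|M-M_*\|_{\mathrm{HS}}^2\le\frac1d\,\mathbb{E}\|M-\hat M\|_{\mathrm{HS}}^2\le C\tau^{-(m-2)}d^{-1/2}.
\end{equation}
For unit vectors $u,v$, the Cauchy--Schwarz inequality and Lemma~\ref{lem:mom}(a) with $p=2$ give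
\[
|u^TMv|\le\big(\mathbb{E}_Yg^2W^{2m-4}\big)^{1/2}\big(\mathbb{E}\langle Y,u\rangle^2\langle Y,v\rangle^2\big)^{1/2}\le B:=\frac2\delta\big(\mathbb{E}_Yg^2W^{2m-4}\big)^{1/2}.
\]
So $\|M\|_{\mathrm{op}}\le B$, and by conditional Jensen $\|M_*\|_{\mathrm{op}}\le\mathbb{E}[B\mid F^+]$ and
\begin{equation}\label{eq:Mop}
\mathbb{E}\|M_*\|_{\mathrm{op}}^4\le\mathbb{E}B^4\le(2/\delta)^4\,\mathbb{E}[g^4W^{4m-8}]\le(2/\delta)^4A^4\|W^{4m-8}\|_2\le C .
\end{equation}

\medskip
\noindent\emph{Step 2: the corrected estimator of $Q$.} Let $\hat Q=\mathbb{E}_Y[g\prod_{i=1}^{m-1}(\langle\hat x_i,Y\rangle/\sqrt d)\,Y]$. In Lemma~\ref{lem:noise} with $r=1$ and $n=m-1$ we have $T_\emptyset=Q$ and $T_{\{i\}}=M\xi_i/\sqrt d$, so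
\[
\hat Q=Q+\sum_{i=1}^{m-1}\frac{M\xi_i}{\sqrt d}+R,\qquad\mathbb{E}|R|^2=\sum_{|J|\ge2}\mathbb{E}|T_J|^2\le C\tau^{-(m-1)}d^{-1/2}.
\]
We would like to subtract $M_*\xi_i/\sqrt d$, but $\xi_i$ is not observed. What is observed is $\hat x_i=X+\xi_i$, so we put
\[
Q^*=\hat Q-\sum_{i=1}^{m-1}\frac{M_*\hat x_i}{\sqrt d}=Q-(m-1)\frac{M_*X}{\sqrt d}+\sum_{i=1}^{m-1}\frac{(M-M_*)\xi_i}{\sqrt d}+R .
\]
This is a function of $F'$. The price of the substitution is the term $(m-1)M_*X/\sqrt d$, which will produce the second term of the formula.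

\medskip
\noindent\emph{Step 3: $Q^*$ has bounded size.} The term $R$ is bounded above. By \eqref{eq:iso}, $\mathbb{E}|Q|^2\le\mathbb{E}[g^2W^{2m-2}]\le\|g\|_4^2\,\|W^{m-1}\|_4^2\le C$. By \eqref{eq:Mop} and Lemma~\ref{lem:mom}(a),
\[
\frac1d\,\mathbb{E}|M_*X|^2\le\big(\mathbb{E}\|M_*\|_{\mathrm{op}}^4\big)^{1/2}\big(\mathbb{E}(|X|^2/d)^2\big)^{1/2}\le C .
\]
The $\xi_i$ are independent of each other and of $(X,F^+)$, which determines $M-M_*$. So by \eqref{eq:Merr}
\[
\frac1d\,\mathbb{E}\Big|\sum_i(M-M_*)\xi_i\Big|^2=\frac{m-1}{\tau d}\,\mathbb{E}\|M-M_*\|_{\mathrm{HS}}^2\le C\tau^{-(m-1)}d^{-1/2}.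
\]
Altogether $\mathbb{E}|Q^*|^2\le C(1+\tau^{-(m-1)}d^{-1/2})$, and \eqref{eq:decor} for the family $F'$ gives
\begin{equation}\label{eq:small}
\frac1{\sqrt d}\,|\mathbb{E}\langle X,Q^*\rangle|\le C\,(\kappa+2m\tau)^{1/2}\big(1+\tau^{-(m-1)}d^{-1/2}\big)^{1/2}.
\end{equation}

\medskip
\noindent\emph{Step 4: evaluating the correlation.} Given $(X,F)$ the vector $\hat Q$ has mean $Q$ by Lemma~\ref{lem:noise}, and given $(X,F^+)$ each $\hat x_i$ has mean $X$. Hence
\[
\frac1{\sqrt d}\,\mathbb{E}\langle X,Q^*\rangle=\mathbb{E}[gW^m]-\frac{m-1}d\,\mathbb{E}[X^TM_*X].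
\]
Now we move the conditional expectation from $M$ to $XX^T$. Let $\Sigma=\mathbb{E}[XX^T\mid F^+]$, whose entries are in $L^2$. Since $M_*$ and $\Sigma$ are functions of $F^+$,
\[
\mathbb{E}[X^TM_*X]=\mathbb{E}\operatorname{tr}(M_*XX^T)=\mathbb{E}\operatorname{tr}(M_*\Sigma)=\mathbb{E}\operatorname{tr}(M\Sigma)=\mathbb{E}\big[gW^{m-2}\,Y^T\Sigma Y\big].
\]
Since $Y$ is independent of $(X,F^+)$, we have $S=Y^T\mathbb{E}[XX^T\mid F^+,Y]\,Y/d=Y^T\Sigma Y/d$. So the left side of \eqref{eq:small} is the quantity to be bounded.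
\end{proof}

The new weight $gS$ is a function of $(F^+,Y)$, so the proposition can be applied again.

\begin{corollary}\label{cor:iter}
Let $m\ge3$ and $k\ge1$ with $m-2k\ge1$, and let $\tau\in(0,1]$. Let $F_0=\emptyset$, let $F_j$ be $F_{j-1}$ together with $m-2j$ new observations of precision $\tau$, and let $S_j=\mathbb{E}[W^2\mid F_j,Y]$ for $1\le j\le k$. Then $\|S_1\cdots S_k\|_8\le C$ and
\[
\mathbb{E}W^m=(m-1)(m-3)\cdots(m-2k+1)\,\mathbb{E}\big[S_1\cdots S_k\,W^{m-2k}\big]+\mathcal{E},
\]
where $|\mathcal{E}|\le C\tau^{1/2}(1+\tau^{-(m-1)}d^{-1/2})^{1/2}$ and $C=C(m,\delta)$.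
\end{corollary}

\begin{proof}
Put $g_0=1$ and $g_j=S_1\cdots S_j$, a function of $(F_j,Y)$ because the families increase. By conditional Jensen $\|S_i\|_q\le\|W^2\|_q$ for $q\ge1$, so H\"older's inequality gives $\|g_j\|_8\le\|W^2\|_{8j}^j\le C$. At step $j$ apply Proposition~\ref{prop:ibp} with exponent $m_j=m-2j+2\ge3$, family $F_{j-1}$ and weight $g_{j-1}$; then $F_{j-1}^+=F_j$, since $m_j-2=m-2j$. The second group of observations in the proof of the proposition does not enter its statement and is not kept. The precision of $F_{j-1}$ is at most $m^2\tau$, and $\tau^{-(m_j-1)}\le\tau^{-(m-1)}$, so $\mathbb{E}[g_{j-1}W^{m_j}]$ and $(m_j-1)\mathbb{E}[g_jW^{m_j-2}]$ differ by at most the bound claimed for $\mathcal{E}$. Chaining the $k$ steps gives the result.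
\end{proof}

\section{Odd moments and the Conjecture}\label{sec:odd}

For odd $m$ the recursion descends to the first power of $W$, where Lemma~\ref{lem:base} applies.

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
(a) Let $m=2k+1\ge3$ and $\tau=d^{-1/(2(m-1))}\le1$, so that $\tau^{-(m-1)}d^{-1/2}=1$. Corollary~\ref{cor:iter} with $k$ steps has $|\mathcal{E}|\le C\tau^{1/2}$. The main term is a constant times $\mathbb{E}[S_1\cdots S_kW]$. The weight $S_1\cdots S_k$ is a function of $(F_k,Y)$, it is bounded in $L^2$, and $F_k$ has precision at most $m^2\tau$, so Lemma~\ref{lem:base} bounds this term by $C\tau^{1/2}$. Hence $|\mathbb{E}W^m|\le C\tau^{1/2}=Cd^{-1/(4(m-1))}$.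

(b) Suppose that for some $\varepsilon,\delta>0$ and $c>\frac12$ there are $d_n\to\infty$ and $\delta$-admissible pairs with $\mathbb{P}[W_n\le-\varepsilon]\ge c$. By tightness we may assume $W_n\to W_\infty$ in law, and the moments converge by Lemma~\ref{lem:det}. By (a) and $\mathbb{E}W_n=0$, all odd moments of $W_\infty$ vanish. So $-W_\infty$ has the same moments as $W_\infty$, and by Lemma~\ref{lem:det} the same law. The disjoint events $\{W_\infty\le-\varepsilon\}$ and $\{W_\infty\ge\varepsilon\}$ then have equal probability, at most $\frac12$. But the portmanteau theorem gives $\mathbb{P}[W_\infty\le-\varepsilon]\ge\limsup_n\mathbb{P}[W_n\le-\varepsilon]\ge c>\frac12$, a contradiction.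
\end{proof}

\begin{remark}
The hypotheses enter as follows. Centering and the subGaussian tails of $X$ give the bound on the moment generating function, hence Lemma~\ref{lem:info}. The tails of both vectors give the bounds on the moments of $W,W',V$, the operator norm bound \eqref{eq:Mop}, and the determinacy of the limit. Independence makes $\mathbb{E}_Y[\,\cdots]$ a function of the observations and identifies $S$ in Step~4. Isotropy is used for $\mathbb{E}|X-X'|^2=2d$ and for \eqref{eq:iso}, and below it gives $\mathbb{E}S=1$. That $\varepsilon$ is fixed is used in (b), where the limit must be separated from a possible atom at $0$; Example~\ref{ex:small} shows what can happen otherwise.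
\end{remark}

\section{The limit laws}\label{sec:limits}

For even $m=2k$ the recursion descends to $W^2$ and gives $\mathbb{E}W^{2k}\approx(2k-1)!!\,\mathbb{E}[S_1\cdots S_{k-1}W^2]$. Since $\mathbb{E}Z^{2k}=(2k-1)!!$, these would be the moments of $\sqrt S\,Z$ if all the $S_j$ were one and the same variable. There are two obstacles: the $S_j$ differ from each other, and they are built from families that depend on $k$. The next lemma removes both, by showing that only the total precision matters and that the differences $S_j-S_1$ are martingale increments.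

\begin{lemma}\label{lem:suff}
For a family $F$ put $S_F=\mathbb{E}[W^2\mid F,Y]$. The law of $S_F$ depends on $F$ only through its precision $\kappa>0$. The function $e(\kappa)=\mathbb{E}S_F^2$ is nondecreasing, and if $F\subseteq\tilde F$ have precisions $\kappa\le\tilde\kappa$ then $\|S_{\tilde F}-S_F\|_2^2=e(\tilde\kappa)-e(\kappa)$.
\end{lemma}

\begin{proof}
Expanding the squares in the Gaussian density gives $p(F|x)=c(F)\exp(\langle x,H\rangle-\kappa|x|^2/2)$ with $H=\sum_i\tau_i\hat x_i$. So the conditional law of $X$ given $F$ is a function of $H$ that depends only on $\kappa$ and the law of $X$, and hence $S_F=Y^T\mathbb{E}[XX^T\mid F]\,Y/d$ is such a function of $(H,Y)$. Moreover $H=\kappa X+\sum_i\tau_i\xi_i$, where the sum is $N(0,\kappa I_d)$ and independent of $(X,Y)$, so the law of $(H,Y)$ depends only on $\kappa$. If $F\subseteq\tilde F$, the tower property gives $S_F=\mathbb{E}[S_{\tilde F}\mid F,Y]$, and the identity is the Pythagorean theorem for this orthogonal projection. Any $\kappa<\tilde\kappa$ are the precisions of two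 nested families, so $e$ is nondecreasing.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limits}]
Pass to a subsequence with $W_n\to W_\infty$ in law; the moments converge by Lemma~\ref{lem:det}. The limits below are taken in the order $n\to\infty$ and then $\tau\to0$.

\medskip
\noindent\emph{Construction of $S$.} For rational $\kappa\in(0,1]$ let $S_{n,\kappa}$ be the variable $S_F$ for the pair $(X_n,Y_n)$ and a family of precision $\kappa$, and let $e_n(\kappa)=\mathbb{E}S_{n,\kappa}^2$. We have $\mathbb{E}S_{n,\kappa}^k\le\mathbb{E}W_n^{2k}\le C$ uniformly in $n$ and $\kappa$. By tightness and a diagonal argument we pass to a further subsequence along which, for every rational $\kappa\in(0,1]$, $S_{n,\kappa}$ converges in law to some law $\nu_\kappa$ on $[0,\infty)$. Its moments are $s_k(\kappa)=\lim_n\mathbb{E}S_{n,\kappa}^k\le C$. The function $s_2=\lim_ne_n$ is nondecreasing and bounded, so $s_2(0+)$ exists.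

Fix $k\ge2$ and a rational $\tau>0$ with $k(k-1)\tau\le1$. Apply Corollary~\ref{cor:iter} to $(X_n,Y_n)$ with $m=2k$ and $k-1$ steps. The coefficient is $(2k-1)(2k-3)\cdots3=(2k-1)!!$. The family $F_1$ has precision $\kappa_1=(2k-2)\tau$, and $F_{k-1}$ has precision $\bar\kappa=\sum_{j=1}^{k-1}(2k-2j)\tau=k(k-1)\tau$. Conditioning on $(F_{k-1},Y_n)$ gives
\[
\mathbb{E}[S_1\cdots S_{k-1}W_n^2]=\mathbb{E}[a_1\cdots a_k],\qquad a_j=S_j\ (j\le k-1),\quad a_k=S_{k-1}.
\]
Write $a_1\cdots a_k-S_1^k=\sum_{j=1}^ka_1\cdots a_{j-1}(a_j-S_1)S_1^{k-j}$. In each term the product of the $k-1$ factors other than $a_j-S_1$ has $L^2$ norm at most $\|W_n^2\|_{2(k-1)}^{k-1}\le C$, and $\|a_j-S_1\|_2^2\le e_n(\bar\kappa)-e_n(\kappa_1)$ by Lemma~\ref{lem:suff}. Since $S_1$ has the law of $S_{n,\kappa_1}$, and $\tau^{-(2k-1)}d_n^{-1/2}\to0$, letting $n\to\infty$ gives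
\[
\big|\mathbb{E}W_\infty^{2k}-(2k-1)!!\,s_k(\kappa_1)\big|\le C\tau^{1/2}+C\big(s_2(\bar\kappa)-s_2(\kappa_1)\big)^{1/2}.
\]
As $\tau\to0$ the right side tends to $0$, and $\kappa_1=(2k-2)\tau$ runs through all small positive rationals. Hence
\[
s_k(\kappa)\to s_k:=\mathbb{E}W_\infty^{2k}/(2k-1)!!\qquad\text{as }\kappa\to0\text{ through rationals}.
\]
For $k=1$ this also holds, since $s_1(\kappa)=1=\mathbb{E}W_\infty^2$. The moments of $\nu_\kappa$ are bounded uniformly in $\kappa$, so along some sequence $\kappa\to0$ the laws $\nu_\kappa$ converge to the law of a variable $S\ge0$ with $\mathbb{E}S^k=s_k$ for all $k$; in particular $\mathbb{E}S=1$. Take $Z$ independent of $S$. Then $\mathbb{E}(\sqrt S\,Z)^{2k}=(2k-1)!!\,s_k=\mathbb{E}W_\infty^{2k}$, and the odd moments of both variables vanish, those of $W_\infty$ by Theorem~\ref{thm:odd}(a). By Lemma~\ref{lem:det}, $W_\infty$ has the law of $\sqrt S\,Z$.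

\medskip
\noindent\emph{Boundedness of $S$.} The bound $\mathbb{E}W^{2k}\le4(k!)^2\delta^{-2k}$ has one factorial too many, which comes from $\mathbb{E}(|Y|^2/d)^k$. In high dimension this factorial disappears. Let $G\sim N(0,I_d)$ be independent of $Y$. Integrating first over $G$, and then first over $Y$ with Lemma~\ref{lem:mom}(b),
\[
\mathbb{E}e^{|Y|^2/(4K^2)}=\mathbb{E}e^{\langle G,Y\rangle/(\sqrt2K)}\le\mathbb{E}e^{|G|^2/4}=2^{d/2}.
\]
For $t\ge4K^2$ we have $2^{d/2}\le e^{d/2}\le e^{td/(8K^2)}$, so Markov's inequality gives $\mathbb{P}[|Y|^2>td]\le2^{d/2}e^{-td/(4K^2)}\le e^{-td/(8K^2)}$. Therefore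
\[
\mathbb{E}(|Y|^2/d)^k\le(4K^2)^k+\int_{4K^2}^\infty kt^{k-1}e^{-td/(8K^2)}\,dt,
\]
and the integral tends to $0$ as $d\to\infty$ by dominated convergence. As $4K^2=32/\delta$, the first inequality of Lemma~\ref{lem:mom}(c) gives $\mathbb{E}W_\infty^{2k}\le2\,k!\,(32/\delta^2)^k$. Since $(2k-1)!!\ge k!$, we get $\mathbb{E}S^k\le2(32/\delta^2)^k$ for all $k$. Taking $k$th roots and letting $k\to\infty$ shows $S\le32/\delta^2$ almost surely.

\medskip
\noindent\emph{Converse.} Let $0\le S\le b$ with $\mathbb{E}S=1$, so that $b\ge1$. Example~\ref{ex:mix} with $\alpha=\sqrt S$ and $\beta=1$ gives $\frac1{2b}$-admissible pairs in every dimension with $W\to\sqrt S\,Z$ in law.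
\end{proof}

\section{The sharp constant}\label{sec:sharp}

Fix $\varepsilon>0$ and put
\[
f(s)=\mathbb{P}[\sqrt s\,Z\le-\varepsilon]=\Phi(-\varepsilon/\sqrt s)\quad(s>0),\qquad f(0)=0 .
\]
By Theorem~\ref{thm:limits} we have to bound $\mathbb{E}f(S)$ under the constraint $\mathbb{E}S=1$. If $f$ were concave, Jensen's inequality would give $f(1)=\Phi(-\varepsilon)$. But $f$ is convex near $0$, and for large $\varepsilon$ a variable $S$ with an atom at $0$ does better than $S=1$. In either case, any affine function $h\ge f$ on $[0,\infty)$ gives $\mathbb{E}f(S)\le h(1)$, and the task is to choose $h$.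

\begin{lemma}\label{lem:f}
The equation $\Phi(-u)=\frac u2\varphi(u)$ has a unique positive solution $u_0$, and $u_0<\sqrt2$. If $S\ge0$ and $\mathbb{E}S=1$, then $\mathbb{E}f(S)\le p^*(\varepsilon)$.
\end{lemma}

\begin{proof}
The equation reads $\frac u2-R(u)=0$ with $R$ as in \eqref{eq:mills}. The left side is continuous and strictly increasing, negative at $u=0$, and positive at $u=\sqrt2$, where $\frac u2=\frac1u>R(u)$. This gives the first claim.

\medskip
\noindent\emph{The line through the origin.} With $u=\varepsilon/\sqrt s$ we have $f'(s)=\frac\varepsilon2s^{-3/2}\varphi(u)$, so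
\[
s^2\Big(\frac{f(s)}s\Big)'=sf'(s)-f(s)=\varphi(u)\Big(\frac u2-R(u)\Big).
\]
Put $s^*=\varepsilon^2/u_0^2$. The expression is positive for $s<s^*$, where $u>u_0$, and negative for $s>s^*$. So $f(s)/s$ is maximal at $s^*$, and
\[
f(s)\le\ell(s):=\frac{f(s^*)}{s^*}\,s=\frac{u_0^2\,\Phi(-u_0)}{\varepsilon^2}\,s\qquad(s\ge0).
\]
Hence $\mathbb{E}f(S)\le\ell(1)$, which is the claim for $\varepsilon\ge u_0$.

\medskip
\noindent\emph{The tangent at $1$.} Let $\varepsilon\le u_0$, so that $s^*\le1$, and put $h(s)=f(1)+f'(1)(s-1)$. From the formula for $f'$ we get $(\log f')'(s)=\frac{\varepsilon^2}{2s^2}-\frac3{2s}$, so $f$ is concave on $[\varepsilon^2/3,\infty)$. This interval contains $s^*$, because $u_0^2<3$, and hence it contains $1$. So $h\ge f$ on $[s^*,\infty)$, and in particular $h(s^*)\ge f(s^*)=\ell(s^*)$. Also $h(0)=f(1)-f'(1)\ge0=\ell(0)$, because $sf'-f\le0$ at $s=1\ge s^*$. Two affine functions ordered at both endpoints are ordered in between, so $h\ge\ell\ge f$ on $[0,s^*]$. Thus $f\le h$ on $[0,\infty)$ and $\mathbb{E}f(S)\le h(1)=\Phi(-\varepsilon)$.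
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{Upper bound.} If $\delta$-admissible pairs exist only in finitely many dimensions, the left side is $0$. Otherwise choose $d_n\to\infty$ and pairs for which $\mathbb{P}[W_n\le-\varepsilon]$ tends to the left side. Along a subsequence $W_n\to\sqrt S\,Z$ as in Theorem~\ref{thm:limits}. By the portmanteau theorem and Lemma~\ref{lem:f}, the left side is at most $\mathbb{P}[\sqrt S\,Z\le-\varepsilon]=\mathbb{E}f(S)\le p^*(\varepsilon)$.

\medskip
\noindent\emph{Attainment with equal laws.} We use Example~\ref{ex:mix} with $\alpha$ and $\beta$ of the same law, so that $Y$ is an independent copy of $X$. If $\varepsilon\le u_0$, take $\alpha=\beta=1$ and $b=1$. The pair is $\delta$-admissible for $\delta\le\frac12$, and $\mathbb{P}[W\le-\varepsilon]\to\Phi(-\varepsilon)$. If $\varepsilon>u_0$, the proof of Lemma~\ref{lem:f} shows which $S$ to aim for: $f=\ell$ at $0$ and at $s^*$, so $S$ should equal $s^*$ with probability $1/s^*$ and $0$ otherwise. This law is that of a product $\alpha^2\beta^2$.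 Let $\rho=u_0/\varepsilon<1$ and let $\alpha,\beta$ equal $\rho^{-1/2}$ with probability $\rho$ and $0$ otherwise. Then $b=1/\rho$, the pair is $\delta$-admissible for $\delta\le\rho/2=u_0/(2\varepsilon)$, and $\alpha\beta$ equals $\rho^{-1}$ with probability $\rho^2$ and $0$ otherwise. Hence
\[
\mathbb{P}[W\le-\varepsilon]\to\rho^2\,\Phi(-\varepsilon\rho)=\frac{u_0^2\,\Phi(-u_0)}{\varepsilon^2}.
\]
In both cases the limit is $p^*(\varepsilon)$, which proves equality for $\delta\le\min(\frac12,\frac{u_0}{2\varepsilon})$. The last sentence of the theorem follows: for $c>p^*(\varepsilon)$ from the upper bound, and for $c<p^*(\varepsilon)$ because these vectors satisfy $\mathbb{P}[W\le-\varepsilon]\ge c$ in all large dimensions.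
\end{proof}

\begin{thebibliography}{1}
\bibitem{DR} \emph{Diagonal Ramsey Numbers and High Dimensional Geometry}, \texttt{https://github.com/sanjanad1024/sanjanad1024.github.io}
\end{thebibliography}
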